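\title{Plane bundles with nonnegative curvature\\ but no nonnegatively curved connection metric}

\begin{abstract}
A connection metric on the total space of a vector bundle is assembled from a metric on the base, a metric connection, and one rotationally symmetric metric that is placed on every fiber. We show that a vector bundle can carry a complete metric of nonnegative sectional curvature with the zero section as soul and yet carry no connection metric of nonnegative curvature. The examples are all nontrivial plane bundles over a closed simply connected $4$-manifold $M=(S^3\times S^3)/T^2$ with intersection form $\mathrm{diag}(1,1)$. Nonnegative curvature of a connection metric imposes a first-order differential inequality on the curvature $2$-form of the connection. Over a $4$-manifold with positive definite intersection form this inequality forces the form either to vanish or to have a nowhere vanishing self-dual part, and the second alternative is excluded on $M$ because $M$ has no compatible almost complex structure. We also characterize the oriented plane bundles with nonnegatively curved connection metrics, give examples over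 bases of every dimension at least four, and show that for rank at most two there are none over bases of lower dimension.
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $N$ be a complete, connected, noncompact Riemannian manifold with sectional curvature $\sec\ge0$. A subset of $N$ is \emph{totally convex} if it contains every geodesic segment whose endpoints it contains. The construction of Cheeger and Gromoll starts at a point $p\in N$ and removes, for every ray $\gamma$ issuing from $p$, the union of the open balls $B(\gamma(t),t)$, $t>0$. What remains is a compact totally convex set, and such a set is a manifold with possibly empty boundary. If the boundary is not empty, one passes to the set of points at maximal distance from it, which is again compact and totally convex and has smaller dimension. The process ends with a set $S$ without boundary, and a set obtained in this way from some starting point is a \emph{soul} of $N$. By the soul theorem, $S$ is a closed, connected, totally geodesic submanifold, the inclusion $S\hookrightarrow N$ is a homotopy equivalence, and $N$ is diffeomorphic to the total space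 of the normal bundle of $S$.

One is thus led to ask which vector bundles occur. Let $\pi\colon E\to\Sigma$ be a smooth real vector bundle of rank $k$ over a closed (compact, without boundary) connected manifold. We say that $E$ \emph{admits nonnegative curvature} if its total space has a complete metric with $\sec\ge0$ for which the zero section is a soul. The zero section is then totally geodesic, and its normal bundle is $E$. The most economical way to put a metric on $E$ is the following.

\begin{definition}\label{def:conn}
Let $g_\Sigma$ be a Riemannian metric on $\Sigma$, $\langle\cdot,\cdot\rangle$ a Euclidean structure on the bundle $E$, $\nabla$ a connection on $E$ compatible with $\langle\cdot,\cdot\rangle$, and $g_0$ a complete $O(k)$-invariant Riemannian metric on $\mathbb R^k$. The \emph{connection metric} with these data is the unique metric $g_E$ on the total space such that $\pi\colon(E,g_E)\to(\Sigma,g_\Sigma)$ is a Riemannian submersion whose horizontal distribution is that of $\nabla$, and such that every linear isometry $(E_p,\langle\cdot,\cdot\rangle_p)\to\mathbb R^k$ is an isometry from the fiber $E_p$ to $(\mathbb R^k,g_0)$.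 If $g_0$ is the Euclidean metric, $g_E$ is said to have \emph{flat fibers}.
\end{definition}

The condition on the fibers does not depend on the linear isometry because $g_0$ is $O(k)$-invariant. The horizontal space of $\nabla$ at $\xi\in E$ consists of the velocities at $\xi$ of parallel sections along curves; $g_E$ declares it orthogonal to the fiber and isometric to the tangent space of the base. The following question is posed as an open problem in \cite{Q}.

\begin{quote}
\textbf{Question.} Is there a vector bundle $E\to\Sigma$ over a closed connected manifold that admits nonnegative curvature, while no choice of data $(g_\Sigma,\langle\cdot,\cdot\rangle,\nabla,g_0)$ gives a connection metric with $\sec\ge0$?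
\end{quote}

There are reasons to guess that no such bundle exists. A metric with soul $\Sigma$ supplies three of the four data by itself, namely the induced metric on $\Sigma$, the Euclidean structure of the normal bundle and the normal connection, and one may hope that a well chosen $g_0$ does the rest. If these data fail, all four may be changed. The simplest cases support the guess: every plane bundle over $\mathbb{CP}^n$ or $S^2\times S^2$ has a connection metric with $\sec\ge0$ (Example~\ref{ex:basic}), and so does every bundle of rank at most two over a base of dimension at most three that admits nonnegative curvature (Proposition~\ref{prop:low}). What a connection metric cannot do is give different sizes to the fibers over different points, and this turns out to be a topological restriction.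

\subsection*{The result}

Let $T^2=S^1\times S^1$ act on $S^3\times S^3\subset\mathbb C^2\times\mathbb C^2$ by
\begin{equation}\label{eq:action}
(z,w)\cdot(x_1,x_2,y_1,y_2)=(zx_1,\;zw\,x_2,\;w\,y_1,\;z^2w\,y_2).
\end{equation}
This action is free (Section~\ref{sec:M}), so $M=(S^3\times S^3)/T^2$ is a closed $4$-manifold.

\begin{theorem}\label{thm:main}
The manifold $M$ is simply connected, $H^2(M;\mathbb Z)\cong\mathbb Z^2$, and for one orientation the intersection form of $M$ is $\mathrm{diag}(1,1)$. Let $E\to M$ be any nontrivial real vector bundle of rank $2$. Then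
\begin{enumerate}
\item[(1)] $E$ admits a complete metric of nonnegative sectional curvature for which the zero section is a soul;
\item[(2)] no connection metric on $E$ has nonnegative sectional curvature.
\end{enumerate}
\end{theorem}

So the answer to the Question is yes. The manifold $M$ is diffeomorphic to $\mathbb{CP}^2\#\mathbb{CP}^2$ (Remark~\ref{rem:OR}), a fact that the proofs do not use.

Part (1) holds because every plane bundle over $M$ is a quotient of $S^3\times S^3\times\mathbb C$ by $T^2$. Part (2) has to exclude all metrics on $M$ and all connections at once, so the curvature condition must be converted into topology. This takes three steps. First, the curvature of a metric connection on an oriented plane bundle is a closed $2$-form $\Omega$ on the base, and $\sec\ge0$ implies a first-order inequality \eqref{eq:key} for $\Omega$ in which the data enter only through one constant (Section~\ref{sec:circle}). Second, on a closed oriented $4$-manifold with positive definite intersection form, a nonzero closed solution of \eqref{eq:key} satisfies $\Omega\wedge\Omega\ge0$ and vanishes nowhere, so its self-dual part defines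 an almost complex structure (Section~\ref{sec:forms}). Third, $M$ has no almost complex structure compatible with the orientation, because $14$ is not a sum of two squares (Section~\ref{sec:ac}).

The method gives some further results, which Theorem~\ref{thm:main} does not depend on: a characterization of the oriented plane bundles with nonnegatively curved connection metrics (Theorem~\ref{thm:char}), a rigidity theorem over $4$-manifolds (Theorem~\ref{thm:rigid}), and examples over bases of every dimension $\ge4$ (Theorem~\ref{thm:high}); by Proposition~\ref{prop:low}, dimension four is minimal in rank $\le2$. We do not decide which bundles of rank $\ge3$ show the phenomenon, and we do not classify the plane bundles over bases with indefinite intersection form.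

\section{Conventions and standard facts}\label{sec:conv}

We write $R(X,Y)Z=\nabla_X\nabla_YZ-\nabla_Y\nabla_XZ-\nabla_{[X,Y]}Z$ and $K(X,Y)=\langle R(X,Y)Y,X\rangle$, so that $K(X,Y)=\sec(X,Y)\,|X\wedge Y|^2$ with $|X\wedge Y|^2=|X|^2|Y|^2-\langle X,Y\rangle^2$. If $e_1,e_2,\dots$ is an orthonormal basis with dual basis $e^1,e^2,\dots$, then $e^{12}=e^1\wedge e^2$ satisfies $e^{12}(e_1,e_2)=1$, and the forms $e^{i_1\cdots i_r}$ with increasing indices are orthonormal. For a $1$-form, $d\alpha(X,Y)=X\alpha(Y)-Y\alpha(X)-\alpha([X,Y])$. The interior product is $i_X$, and the Lie derivative of forms is $L_X=d\,i_X+i_Xd$.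

\emph{Riemannian submersions.} Let $N\to B$ be a Riemannian submersion, and let $\bar X,\bar Y$ be the horizontal lifts of vector fields $X,Y$ on $B$. The horizontal part of $\nabla_{\bar X}\bar Y$ is the lift of $\nabla_XY$, so horizontal lifts of geodesics are geodesics. O'Neill's formula reads
\[
K_B(X,Y)=K_N(\bar X,\bar Y)+\tfrac34\,\big|[\bar X,\bar Y]^v\big|^2 ,
\]
where $v$ denotes the vertical part. Hence $\sec_N\ge0$ implies $\sec_B\ge0$. If $N$ is complete, so is $B$. If a compact group $G$ acts freely and isometrically on $N$, then $N/G$ has a unique metric that makes $N\to N/G$ a Riemannian submersion; the length of a vector tangent to $N/G$ is the minimum of the lengths of its lifts at a given point.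

\emph{Plane bundles.} A \emph{plane bundle} is a real vector bundle of rank $2$. An oriented plane bundle with a Euclidean structure is a complex line bundle, with $i$ acting as the rotation by $\pi/2$. Its Euler class equals its first Chern class, and $E\mapsto e(E)\in H^2(\Sigma;\mathbb Z)$ is a bijection on isomorphism classes; in particular $E$ is trivial if and only if $e(E)=0$. Over a simply connected base every vector bundle is orientable.

\emph{Flat connections.} A flat metric connection has local parallel orthonormal frames, and a global one if the base is simply connected. A parallel orthonormal frame over $B\subset\Sigma$ identifies $E|_B$ with $B\times\mathbb R^k$ and the horizontal distribution with $TB$, so it identifies the connection metric with the product $g_\Sigma+g_0$.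

\section{Connection metrics on plane bundles}\label{sec:circle}

Let $\Sigma$ be a closed connected manifold of any dimension, $E\to\Sigma$ an oriented plane bundle and $g_E$ a connection metric. The curvature of $g_E$ involves the unknown $g_0$. We remove it by restricting to a single circle bundle in $E$, where only one number is left of $g_0$.

\subsection*{Reduction to a circle bundle}

Let $\rho(\xi)=|\xi|$ be the norm function on $E$, let $\partial_\rho$ be the vertical field $\xi/|\xi|$ on $E\setminus0$, and let $\partial_\theta$ generate the rotations $\xi\mapsto e^{i\theta}\xi$. In polar coordinates on $\mathbb R^2\setminus0$ the coefficients of $g_0$ depend only on $\rho$, and invariance under $\theta\mapsto-\theta$ excludes a term $d\rho\,d\theta$. So $g_0=q(\rho)^2d\rho^2+\ell(\rho)^2d\theta^2$ with $q,\ell>0$. Since $\nabla$ is metric, $d\rho$ vanishes on horizontal vectors. Let $\eta$ be the $1$-form on $E\setminus0$ with $\eta(\partial_\theta)=1$ that vanishes on $\partial_\rho$ and on horizontal vectors. Then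
\begin{equation}\label{eq:gE}
g_E=\pi^*g_\Sigma+q(\rho)^2d\rho^2+\ell(\rho)^2\eta^2\qquad\text{on }E\setminus0 .
\end{equation}

Let $s_1,s_2$ be a local oriented orthonormal frame of $E$, and write $\nabla s_1=\tau s_2$, $\nabla s_2=-\tau s_1$ with a local $1$-form $\tau$. For a section $\sigma=r(\cos\varphi\,s_1+\sin\varphi\,s_2)$ along a curve $\gamma$,
\[
\nabla_{\gamma'}\sigma=r'(\cos\varphi\,s_1+\sin\varphi\,s_2)+r\big(\varphi'+\tau(\gamma')\big)(-\sin\varphi\,s_1+\cos\varphi\,s_2).
\]
So the horizontal distribution is given by $d\rho=0$, $d\varphi+\pi^*\tau=0$, and $\eta=d\varphi+\pi^*\tau$. Thus $\eta$ is rotation invariant and $d\eta=\pi^*d\tau$. As $\pi^*$ is injective on forms, the local forms $d\tau$ fit together to a closed $2$-form $\Omega$ on $\Sigma$ with $d\eta=\pi^*\Omega$. We call $\Omega$ the \emph{curvature form}. Indeed $R^\nabla(X,Y)s_1=d\tau(X,Y)s_2$, so $\nabla$ is flat if and only if $\Omega\equiv0$, and by Chern--Weil theory $[\Omega]=\pm2\pi e(E)$ in $H^2(\Sigma;\mathbb R)$.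

\begin{proposition}\label{prop:circle}
Fix $\rho_0>0$, put $c=\ell(\rho_0)$ and $P=\{\rho=\rho_0\}\subset E$. The induced metric on $P$ is $g_P=\pi^*g_\Sigma+c^2\eta^2$, and on every plane tangent to $P$ the sectional curvatures of $g_P$ and $g_E$ agree. In particular $\sec_{g_E}\ge0$ implies $\sec_{g_P}\ge0$.
\end{proposition}

\begin{proof}
The first claim is read off from \eqref{eq:gE}. The flow of $\partial_\rho$ preserves the fibers, so $L_{\partial_\rho}\pi^*g_\Sigma=0$. Moreover $L_{\partial_\rho}\eta=i_{\partial_\rho}\pi^*\Omega+d(\eta(\partial_\rho))=0$ and $L_{\partial_\rho}d\rho=d(1)=0$. Hence $L_{\partial_\rho}g_E=2qq'd\rho^2+2\ell\ell'\eta^2$. The unit normal of $P$ is $\nu=q^{-1}\partial_\rho$, and $L_\nu g_E-q^{-1}L_{\partial_\rho}g_E$ is a symmetric product of $d(q^{-1})$ with $g_E(\partial_\rho,\cdot)=q^2d\rho$, which vanishes on $TP$. So the second fundamental form of $P$ is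
\[
\mathrm{II}=\pm\tfrac12L_\nu g_E|_{TP}=\pm\frac{\ell\ell'}{q}\,\eta^2 .
\]
A multiple of $\eta^2$ satisfies $\mathrm{II}(V,V)\mathrm{II}(W,W)-\mathrm{II}(V,W)^2=0$, and by the Gauss equation this expression equals $K_P(V,W)-K_E(V,W)$.
\end{proof}

Here the rank is used: in rank two the fibers of $P$ are one-dimensional, so $\mathrm{II}$ has rank at most one.

\subsection*{The curvature of a circle bundle}

Let $\pi\colon P\to\Sigma$ be a principal circle bundle, with $\partial_\theta$ the generator of the action, of period $2\pi$. A \emph{connection form} is an invariant $1$-form $\eta$ with $\eta(\partial_\theta)=1$. Then $i_{\partial_\theta}d\eta=L_{\partial_\theta}\eta-d(1)=0$ and $d\eta$ is invariant, so $d\eta=\pi^*\Omega$ for a closed form $\Omega$. The hypersurface of Proposition~\ref{prop:circle} with the restriction of $\eta$ is of this kind. The next lemma is local and needs no compactness.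

\begin{lemma}\label{lem:curv}
Let $(\Sigma,g_\Sigma)$ be a Riemannian manifold, $P\to\Sigma$ a principal circle bundle with connection form $\eta$, $d\eta=\pi^*\Omega$, let $c>0$, $g_P=\pi^*g_\Sigma+c^2\eta^2$ and $U=c^{-1}\partial_\theta$. For vectors $X,Y$ tangent to $\Sigma$ at one point and $s\in\mathbb R$,
\[
K_P(\bar Y+sU,\bar X)=K(X,Y)-\tfrac34c^2\Omega(X,Y)^2-s\,c\,(\nabla_X\Omega)(X,Y)+s^2\tfrac{c^2}4|i_X\Omega|^2 ,
\]
where $K$ and $\nabla$ refer to $g_\Sigma$. Consequently $\sec_{g_P}\ge0$ if and only if for all $X,Y$
\begin{gather}
K(X,Y)\ge\tfrac34c^2\,\Omega(X,Y)^2,\label{eq:C1}\\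
\big((\nabla_X\Omega)(X,Y)\big)^2\le|i_X\Omega|^2\Big(K(X,Y)-\tfrac34c^2\Omega(X,Y)^2\Big).\label{eq:C2}
\end{gather}
\end{lemma}

\begin{proof}
The circle acts by isometries, so $U$ is a unit Killing field, and its dual $1$-form is $U^\flat=c\eta$. The endomorphism $AV=\nabla_VU$ is skew, so $dU^\flat(V,W)=\langle AV,W\rangle-\langle AW,V\rangle=2\langle AV,W\rangle$. Since $dU^\flat=c\,\pi^*\Omega$,
\[
AU=0,\qquad AV\perp U,\qquad\langle A\bar X,\bar Y\rangle=\tfrac c2\,\Omega(X,Y).
\]
We use the identity $R_P(U,V)W=-(\nabla_VA)W$ for Killing fields. To see it, consider $\Phi(V,W,Z)=\langle(\nabla_VA)W+R_P(U,V)W,Z\rangle$. It is skew in $W,Z$. It is symmetric in $V,W$, because $(\nabla_VA)W-(\nabla_WA)V=R_P(V,W)U$ and $R_P(V,W)U+R_P(U,V)W-R_P(U,W)V=0$ by the Bianchi identity. A tensor with these two symmetries vanishes.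

Extend $X,Y$ to vector fields. Differentiating $\langle A\bar X,U\rangle=0$ gives $\langle\nabla_{\bar X}(A\bar X),U\rangle=-|A\bar X|^2$, and therefore
\[
\langle R_P(U,\bar X)\bar X,U\rangle=-\langle\nabla_{\bar X}(A\bar X),U\rangle+\langle A\nabla_{\bar X}\bar X,U\rangle=|A\bar X|^2=\tfrac{c^2}4|i_X\Omega|^2 .
\]
Next,
\[
\langle(\nabla_{\bar X}A)\bar X,\bar Y\rangle=\bar X\langle A\bar X,\bar Y\rangle-\langle A\nabla_{\bar X}\bar X,\bar Y\rangle-\langle A\bar X,\nabla_{\bar X}\bar Y\rangle .
\]
Since $A$ kills $U$ and takes horizontal values, only the horizontal parts $\overline{\nabla_XX}$ and $\overline{\nabla_XY}$ contribute, and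
\[
\langle R_P(U,\bar X)\bar X,\bar Y\rangle=-\tfrac c2\big[X\Omega(X,Y)-\Omega(\nabla_XX,Y)-\Omega(X,\nabla_XY)\big]=-\tfrac c2(\nabla_X\Omega)(X,Y).
\]
Finally $\eta([\bar X,\bar Y])=-d\eta(\bar X,\bar Y)=-\Omega(X,Y)$, so $[\bar X,\bar Y]^v$ has length $c|\Omega(X,Y)|$, and O'Neill's formula gives $K_P(\bar Y,\bar X)=K(X,Y)-\frac34c^2\Omega(X,Y)^2$. The operator $W\mapsto R_P(W,\bar X)\bar X$ is symmetric, so expanding in $s$ yields the formula.

A plane in $TP$ meets the horizontal hyperplane in a nonzero vector $\bar X$, and any second vector of the plane has the form $\bar Y+sU$, where $Y=0$ is allowed. So $\sec_{g_P}\ge0$ if and only if the quadratic polynomial in $s$ is nonnegative for all $X,Y$. A polynomial $a_0-a_1s+a_2s^2$ with $a_2\ge0$ is nonnegative on $\mathbb R$ if and only if $a_0\ge0$ and $a_1^2\le4a_0a_2$; these are \eqref{eq:C1} and \eqref{eq:C2}.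
\end{proof}

Of \eqref{eq:C2} we need only a weak form, in which the curvature of the base is replaced by an upper bound.

\begin{corollary}\label{cor:key}
Let $E\to\Sigma$ be an oriented plane bundle over a closed connected manifold with a connection metric of nonnegative curvature. Then $g_\Sigma$ and the curvature form $\Omega$ satisfy \eqref{eq:C1} and \eqref{eq:C2} with $c=\ell(\rho_0)$ for every $\rho_0>0$. If \eqref{eq:C2} holds and $\sec_{g_\Sigma}\le\kappa^2$, $\kappa>0$, then
\begin{equation}\label{eq:key}
|i_X\nabla_X\Omega|\le\kappa\,|X|\,|i_X\Omega|\qquad\text{for all }X\in T\Sigma .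
\end{equation}
\end{corollary}

\begin{proof}
The first claim combines Proposition~\ref{prop:circle} and Lemma~\ref{lem:curv}. For the second, the right side of \eqref{eq:C2} is at most $|i_X\Omega|^2\kappa^2|X|^2$ when $|Y|=1$; take the supremum of the left side over unit vectors $Y$.
\end{proof}

A bound $\kappa$ exists because $\Sigma$ is compact. The constant in \eqref{eq:key} must be the same at all points and for all directions, including directions $X$ in which $i_X\Omega$ is small; this is the trace that the common fiber $g_0$ leaves on the base.

\subsection*{From the circle bundle back to the plane bundle}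

For $c>0$ let
\[
g_c=dr^2+\frac{c^2r^2}{c^2+r^2}\,d\theta^2=dx^2+dy^2-\frac{(x\,dy-y\,dx)^2}{c^2+r^2}
\]
on $\mathbb R^2$. The second expression shows that $g_c$ is smooth; it is $O(2)$-invariant, and it is complete because $r$ is the distance from the origin.

\begin{lemma}\label{lem:quot}
Let $E\to\Sigma$ be an oriented Euclidean plane bundle over any manifold, $P$ its unit circle bundle, $\eta$ a connection form on $P$ and $g_P=\pi^*g_\Sigma+c^2\eta^2$. Let $S^1$ act on $P\times\mathbb C$ by $e^{i\theta}(p,\zeta)=(e^{i\theta}p,e^{-i\theta}\zeta)$, and identify the quotient with $E$ by $[p,\zeta]\mapsto\zeta p$. Then the quotient of the product of $g_P$ with the flat metric is the connection metric with data $(g_\Sigma,\langle\cdot,\cdot\rangle,\nabla,g_c)$, where $\nabla$ is the metric connection whose unit parallel sections are the curves tangent to $\ker\eta$. It has $\sec\ge0$ if $g_P$ has.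
\end{lemma}

\begin{proof}
The vector $(\bar X,0)$ tangent to $P\times\mathbb C$ has length $|X|$ and is orthogonal to $(\partial_\theta,0)$ and to all vectors $(0,W)$. These span the tangent space to the preimage of a fiber of $E$, which contains the orbits. So the image of $(\bar X,0)$ in $E$ has length $|X|$ and is orthogonal to the fiber, and it is the velocity of a $\nabla$-parallel section $\zeta\,p(t)$. In the fiber, parametrized by $\zeta=re^{i\theta}$ with $p$ fixed, the lift $(0,\partial_r)$ is a unit vector orthogonal to the orbit and to $(0,\partial_\theta)$, and the lifts $(0,\partial_\theta)+s(\partial_\theta,-\partial_\theta)$ of $\partial_\theta$ give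
\[
|\partial_\theta|^2=\min_s\big(s^2c^2+(1-s)^2r^2\big)=\frac{c^2r^2}{c^2+r^2}.
\]
The last claim is O'Neill's formula.
\end{proof}

\begin{theorem}\label{thm:char}
For an oriented plane bundle $E\to\Sigma$ over a closed connected manifold, with principal circle bundle $P$, the following are equivalent.
\begin{enumerate}
\item[(i)] $E$ admits a connection metric with $\sec\ge0$.
\item[(ii)] $P$ admits an $S^1$-invariant metric with $\sec\ge0$ whose orbits all have the same length.
\item[(iii)] There are a metric $g_\Sigma$, a closed $2$-form $\Omega$ in the class $2\pi e(E)\in H^2(\Sigma;\mathbb R)$ and $c>0$ that satisfy \eqref{eq:C1} and \eqref{eq:C2}.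
\end{enumerate}
\end{theorem}

\begin{proof}
(i)$\Rightarrow$(ii) is Proposition~\ref{prop:circle}; the orbits have length $2\pi c$. For an invariant metric on $P$ the function $|\partial_\theta|$ is constant on orbits, so all orbits have length $2\pi c$ exactly when $|\partial_\theta|\equiv c$. Then $\eta=c^{-2}\langle\partial_\theta,\cdot\rangle$ is a connection form, and the metric equals $\pi^*g_\Sigma+c^2\eta^2$ with $g_\Sigma$ the quotient metric. So (ii)$\Rightarrow$(i) is Lemma~\ref{lem:quot}. The curvature form of $\eta$ lies in $\pm2\pi e(E)$, and \eqref{eq:C1}, \eqref{eq:C2} do not change under $\Omega\mapsto-\Omega$, so (ii)$\Rightarrow$(iii) follows from Lemma~\ref{lem:curv}. Conversely let $\Omega$ be as in (iii), and let $\eta_0$ be any connection form, with curvature form $\Omega_0$. Then $\pm\Omega=\Omega_0+d\beta$ for a $1$-form $\beta$, and this is the curvature form of $\eta_0+\pi^*\beta$. Lemma~\ref{lem:curv} gives (ii).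
\end{proof}

\begin{example}\label{ex:basic}
(a) With flat fibers, $\ell(\rho)=\rho$, so \eqref{eq:C1} holds for all $c>0$ and $\Omega\equiv0$. A nonflat connection on an oriented plane bundle needs a fiber whose circles have bounded length.

(b) If $\Omega$ is parallel, \eqref{eq:C2} follows from \eqref{eq:C1}. On $\mathbb{CP}^n$ with the Fubini--Study metric every real class contains a multiple of the parallel K\"ahler form $\omega$, and $K(X,Y)\ge\delta|X\wedge Y|^2\ge\delta\,\omega(X,Y)^2$ for some $\delta>0$. So (iii) holds for small $c$, for every plane bundle.

(c) On the product $S^2\times S^2$ of unit spheres with area forms $\omega_1,\omega_2$, every class contains a parallel form $\Omega=\lambda_1\omega_1+\lambda_2\omega_2$, and $K(X,Y)=\omega_1(X,Y)^2+\omega_2(X,Y)^2$. By the Cauchy--Schwarz inequality $\Omega(X,Y)^2\le(\lambda_1^2+\lambda_2^2)K(X,Y)$, so again (iii) holds for small $c$. Here $\Omega\wedge\Omega=2\lambda_1\lambda_2\,\omega_1\wedge\omega_2$ can be positive, negative or zero.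
\end{example}

\section{Closed two-forms satisfying the inequality}\label{sec:forms}

From now on we forget the bundle and study closed forms $\Omega$ that satisfy \eqref{eq:key} for some $\kappa$.

\subsection*{Surfaces}

On a connected oriented surface write $\Omega=\phi\,dA$. The area form is parallel and $|i_XdA|=|X|$, so $|i_X\nabla_X\Omega|=|d\phi(X)|\,|X|$ and $|i_X\Omega|=|\phi|\,|X|$. Thus \eqref{eq:key} says $|d\phi|\le\kappa|\phi|$. Along a unit speed curve, $y=\phi^2$ satisfies $y'\le2\kappa y$, so $e^{-2\kappa t}y$ is nonincreasing, and $y(0)=0$ forces $y\equiv0$. Hence $\phi\equiv0$ or $\phi$ has no zero: either $\Omega$ vanishes or it is an area form. This is the mechanism of the whole proof. The inequality forbids $\Omega$ to pass through a degenerate value, and a form that never degenerates is a geometric structure on the base. A surface always has this structure, so nothing is excluded yet. In higher dimensions \eqref{eq:key} controls only the part $i_X\nabla_X\Omega$ of $\nabla\Omega$, and the closedness of $\Omega$ has to make up for the rest.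

\subsection*{Zeros}

\begin{lemma}\label{lem:zero}
Let $(\Sigma,g)$ be a closed connected Riemannian manifold. If a closed $2$-form $\Omega$ satisfies \eqref{eq:key} for some $\kappa$ and vanishes at one point, then $\Omega\equiv0$.
\end{lemma}

\begin{proof}
Let $\Omega_p=0$ and let $\gamma$ be a unit speed geodesic with $\gamma(0)=p$. The $1$-form $F=i_{\gamma'}\Omega$ along $\gamma$ has $F(0)=0$, and since $\gamma'$ is parallel, $|\nabla_{\gamma'}F|=|i_{\gamma'}\nabla_{\gamma'}\Omega|\le\kappa|F|$. So $y=|F|^2$ satisfies $y'\le2\kappa y$ and $y(0)=0$, whence $F\equiv0$. In normal coordinates on a ball around $p$ the field $V=\sum x^j\partial_j$ is tangent to the radial geodesics, so $i_V\Omega=0$. Since $\Omega$ is closed, $L_V\Omega=d\,i_V\Omega+i_Vd\Omega=0$. The flow of $V$ is $x\mapsto e^tx$, which preserves the ball for $t\le0$. For constant vectors $a,b$ we get $\Omega_x(a,b)=e^{2t}\,\Omega_{e^tx}(a,b)\to0$ as $t\to-\infty$. So $\Omega=0$ on the ball. The zero set of $\Omega$ is open, closed and nonempty.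
\end{proof}

The argument is local apart from connectedness, and it needs $d\Omega=0$: on $\mathbb R^3$ the form $\Omega=i_V\mathrm{vol}$ with $V$ the position field has $i_X\nabla_X\Omega=i_Xi_X\mathrm{vol}=0$, vanishes only at the origin, and $d\Omega=3\,\mathrm{vol}$.

\subsection*{Dimension four}

Let $\Sigma$ be an oriented Riemannian $4$-manifold. At a point, a $2$-form can be written
\begin{equation}\label{eq:normal}
\Omega=a\,e^{12}+b\,e^{34},\qquad a\ge|b|,
\end{equation}
in an oriented orthonormal basis: take the normal form of a skew matrix, exchange the two pairs if needed to get $|a|\ge|b|$, change the sign of $e_2$ to get $a\ge0$, and change the sign of $e_4$ to correct the orientation. The Hodge star, defined by $\alpha\wedge*\beta=\langle\alpha,\beta\rangle\mathrm{vol}$, is an isometric involution on $2$-forms that exchanges $e^{12}$ and $e^{34}$. Its eigenbundles $\Lambda^\pm$ of self-dual and anti-self-dual forms have rank $3$. Define the function $h$ by $\Omega\wedge\Omega=h\,\mathrm{vol}$. In the basis of \eqref{eq:normal},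
\begin{equation}\label{eq:sd}
|\Omega|^2=a^2+b^2,\qquad h=2ab,\qquad\Omega^\pm=\tfrac{a\pm b}2\,(e^{12}\pm e^{34}).
\end{equation}

Lemma~\ref{lem:zero} alone is no obstruction in dimension four, since by transversality the bundle $\Lambda^2$ of rank $6$ always has sections without zeros. The bundle $\Lambda^+$ of rank $3$ need not have any. By \eqref{eq:sd}, $\Omega^+\neq0$ wherever $\Omega\ne0$ and $h\ge0$. So the object to control is the sign of $h$.

On a Riemannian product of two connected surfaces consider $\Omega=dA_1+\phi\,dA_2$. Closedness makes $\phi$ a function on the second factor, \eqref{eq:key} for $X$ tangent to that factor gives $|d\phi|\le\kappa|\phi|$, and $h=2\phi$ is identically zero or has no zero. One might expect $|dh|\le C|h|$ in general. This is false.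

\begin{example}\label{ex:R4}
On Euclidean $\mathbb R^4$ let
\[
\Omega=dx_1\wedge dx_2+x_1\,dx_3\wedge dx_4+\tfrac12\,dx_1\wedge(x_3\,dx_4-x_4\,dx_3).
\]
The last two terms equal $d\big(\frac12x_1(x_3\,dx_4-x_4\,dx_3)\big)$, so $\Omega$ is closed. For $X=\sum X_j\partial_j$ put $\sigma_X=X_3\,dx_4-X_4\,dx_3$. Then $\nabla_X\Omega=X_1\,dx_3\wedge dx_4+\frac12dx_1\wedge\sigma_X$ and $\sigma_X(X)=0$, so $i_X\nabla_X\Omega=\frac32X_1\sigma_X$. Since $|\sigma_X|\le|X|$ and $|i_X\Omega|\ge|\Omega(X,\partial_2)|=|X_1|$, inequality \eqref{eq:key} holds with $\kappa=\frac32$. But $h=2x_1$ changes sign.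
\end{example}

So the sign of $h$ is not a local matter. The example also shows what survives: $dh\wedge\Omega=h\,dx_1\wedge dx_3\wedge dx_4$ vanishes where $h$ does, that is, $\Omega$ restricts to zero on the hypersurface $\{h=0\}$. By Stokes' theorem $\int_{\{h<0\}}\Omega\wedge d\beta=0$ for every compactly supported $1$-form $\beta$. Cutting $\Omega$ off along $\{h=0\}$ thus produces a discontinuous form that behaves like a closed one and whose square is negative. On a closed manifold this should define a cohomology class of negative square. Since $0$ need not be a regular value of $h$, we cut off smoothly and correct the error by Hodge theory.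

Recall that on a closed connected oriented $4$-manifold the intersection form $([\alpha],[\beta])\mapsto\int\alpha\wedge\beta$ on $H^2(\Sigma;\mathbb R)$ is symmetric and nondegenerate. Let $b^+$ and $b^-$ be the numbers of positive and negative squares and $\sigma=b^+-b^-$. The condition $b^-=0$ means that the form is positive definite or $H^2(\Sigma;\mathbb R)=0$; equivalently $\int\alpha\wedge\alpha\ge0$ for all closed $2$-forms $\alpha$. An almost complex structure $J$ is \emph{compatible} with the orientation if the bases $(V,JV,W,JW)$ are positive.

\begin{proposition}\label{prop:four}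
Let $(\Sigma,g)$ be a closed connected oriented Riemannian $4$-manifold with $b^-=0$, and let $\Omega\not\equiv0$ be a closed $2$-form that satisfies \eqref{eq:key}. Then $\Omega\wedge\Omega\ge0$ everywhere, and $\Sigma$ has an almost complex structure compatible with its orientation.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:zero} and compactness, $|\Omega|\ge\delta$ for some $\delta>0$. Let $D$ be an upper bound for $|\Omega|$, for $|dh|$ and for $|(\nabla_X\Omega)(Y,Z)|$ with unit vectors $X,Y,Z$.

\emph{Step 1: $|dh\wedge\Omega|\le C|h|$ for a constant $C$.} At a given point take a basis as in \eqref{eq:normal}. Then $a^2\ge\frac12|\Omega|^2\ge\frac12\delta^2$, so $|b|=|h|/2a\le|h|/(\sqrt2\,\delta)$; this is where Lemma~\ref{lem:zero} is needed. Differentiating $h\,\mathrm{vol}=\Omega\wedge\Omega$ gives $dh(e_j)\,\mathrm{vol}=2\,\Omega\wedge\nabla_{e_j}\Omega$, that is,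
\[
dh(e_j)=2a\,(\nabla_{e_j}\Omega)(e_3,e_4)+2b\,(\nabla_{e_j}\Omega)(e_1,e_2).
\]
For $j=3,4$ the number $(\nabla_{e_j}\Omega)(e_3,e_4)$ is, up to sign, a component of $i_{e_j}\nabla_{e_j}\Omega$, and $|i_{e_j}\Omega|=|b|$. So \eqref{eq:key} with $X=e_j$ bounds it by $\kappa|b|$, and $|dh(e_j)|\le2D(\kappa+1)|b|$ for $j=3,4$. There is no such bound for $j=1,2$, but these derivatives enter $dh\wedge\Omega$ only with the factor $b$:
\[
dh\wedge\Omega=a\,\big(dh(e_3)e^3+dh(e_4)e^4\big)\wedge e^{12}+b\,\big(dh(e_1)e^1+dh(e_2)e^2\big)\wedge e^{34}.
\]
Hence $|dh\wedge\Omega|\le\big(4D^2(\kappa+1)+2D\big)|b|\le C|h|$.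

\emph{Step 2: $h\ge0$.} For $\varepsilon>0$ let $\psi_\varepsilon\colon\mathbb R\to[0,1]$ be smooth, equal to $1$ on $(-\infty,-2\varepsilon]$, equal to $0$ on $[-\varepsilon,\infty)$, with $|\psi_\varepsilon'|\le2/\varepsilon$. Put $\Omega_\varepsilon=\psi_\varepsilon(h)\,\Omega$ and $W_\varepsilon=\{-2\varepsilon<h<-\varepsilon\}$. Since $d\Omega=0$, we have $d\Omega_\varepsilon=\psi_\varepsilon'(h)\,dh\wedge\Omega$. This vanishes outside $W_\varepsilon$, and on $W_\varepsilon$ Step~1 cancels the steepness of the cutoff:
\[
|d\Omega_\varepsilon|\le\frac2\varepsilon\cdot C\cdot2\varepsilon=4C .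
\]
A point of $\Sigma$ lies in $W_\varepsilon$ for no $\varepsilon$ if $h\ge0$ there, and for no $\varepsilon\le|h|/2$ otherwise. By dominated convergence $\mathrm{vol}(W_\varepsilon)\to0$, so $\|d\Omega_\varepsilon\|_{L^2}\to0$ as $\varepsilon\to0$.

By the Hodge decomposition a smooth form is an $L^2$-orthogonal sum of a harmonic, an exact and a coexact form. Let $\Theta_\varepsilon$ be the coexact part of $\Omega_\varepsilon$. Then $\Omega_\varepsilon-\Theta_\varepsilon$ is closed, $d\Theta_\varepsilon=d\Omega_\varepsilon$ and $d^*\Theta_\varepsilon=0$. If $\lambda>0$ is the smallest positive eigenvalue of $\Delta=dd^*+d^*d$ on $2$-forms, then, as $\Theta_\varepsilon$ is orthogonal to the harmonic forms,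
\[
\lambda\|\Theta_\varepsilon\|^2\le\langle\Delta\Theta_\varepsilon,\Theta_\varepsilon\rangle_{L^2}=\|d\Theta_\varepsilon\|^2=\|d\Omega_\varepsilon\|^2\to0 .
\]
For $2$-forms $|\alpha\wedge\beta|=|\langle\alpha,*\beta\rangle|\le|\alpha||\beta|$, and $\|\Omega_\varepsilon\|\le\|\Omega\|$. Now $b^-=0$ gives
\[
0\le\int_\Sigma(\Omega_\varepsilon-\Theta_\varepsilon)\wedge(\Omega_\varepsilon-\Theta_\varepsilon)\le\int_\Sigma\psi_\varepsilon(h)^2h\,\mathrm{vol}+2\|\Omega\|\,\|\Theta_\varepsilon\|+\|\Theta_\varepsilon\|^2 .
\]
By dominated convergence the right side tends to $\int_{\{h<0\}}h\,\mathrm{vol}$. This integral is therefore $\ge0$, and the open set $\{h<0\}$ is empty.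

\emph{Step 3: the almost complex structure.} In \eqref{eq:normal} we have $a>0$ and $2ab=h\ge0$, so $a+b>0$. By \eqref{eq:sd} the smooth form $\Omega^+$ has no zero, and $\omega=\sqrt2\,\Omega^+/|\Omega^+|$ equals $e^{12}+e^{34}$ at the given point. The smooth endomorphism field $J$ with $g(J\cdot,\cdot)=\omega$ satisfies $Je_1=e_2$, $Je_2=-e_1$, $Je_3=e_4$, $Je_4=-e_3$. So $J^2=-1$, and $(e_1,Je_1,e_3,Je_3)$ is a positive basis.
\end{proof}

The hypothesis $b^-=0$ enters only in Step~2, and the conclusion $\Omega\wedge\Omega\ge0$ fails without it: on $S^2\times S^2$ the parallel form $\omega_1-\omega_2$ has $h\equiv-2$.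

\section{Almost complex structures and rigidity}\label{sec:ac}

Let $\Sigma$ be a closed connected oriented $4$-manifold with a compatible almost complex structure $J$, and let $c_1,c_2$ be the Chern classes of $(T\Sigma,J)$. The first Pontryagin class is $p_1=c_1^2-2c_2$; the class $c_2$ is the Euler class for the orientation induced by $J$, so it evaluates to the Euler characteristic $\chi$; and $p_1$ evaluates to $3\sigma$ by the signature theorem. Hence
\begin{equation}\label{eq:c1}
\langle c_1^2,[\Sigma]\rangle=2\chi+3\sigma .
\end{equation}

\begin{lemma}\label{lem:14}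
A closed simply connected oriented $4$-manifold with intersection form $\mathrm{diag}(1,1)$ on $H^2(\,\cdot\,;\mathbb Z)$ has no compatible almost complex structure.
\end{lemma}

\begin{proof}
The Betti numbers are $1,0,2,0,1$, so $\chi=4$, $\sigma=2$ and $2\chi+3\sigma=14$. The square of an integral class is $j_1^2+j_2^2$ with $j_1,j_2\in\mathbb Z$. None of $14-0$, $14-1$, $14-4$, $14-9$ is a square, so \eqref{eq:c1} has no solution.
\end{proof}

This lemma is all that Theorem~\ref{thm:main} needs. It is a case of a general parity condition.

\begin{theorem}\label{thm:rigid}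
Let $\Sigma$ be a closed connected oriented $4$-manifold with $b^-=0$, and let $E\to\Sigma$ be an oriented plane bundle with a connection metric $g_E$ of nonnegative curvature. Then either $\nabla$ is flat, or $\Sigma$ carries a compatible almost complex structure and $1-b_1+b^+$ is even. In particular, if $b_1=b^-=0$ and $b^+$ is even, then $\nabla$ is flat; if moreover $\Sigma$ is simply connected, then $g_E$ is a product $(\Sigma,g_\Sigma)\times(\mathbb R^2,g_0)$.
\end{theorem}

\begin{proof}
If $\nabla$ is not flat, Corollary~\ref{cor:key} and Proposition~\ref{prop:four} give a compatible $J$. The intersection form on $H^2(\Sigma;\mathbb Z)$ modulo torsion is unimodular by Poincar\'e duality. The class $c_1$ reduces mod $2$ to $w_2(\Sigma)$, and Wu's formula on an oriented $4$-manifold says $x\cdot x\equiv x\cdot w_2\pmod2$. So $c_1$ is \emph{characteristic}: $x\cdot x\equiv x\cdot c_1\pmod 2$ for all integral classes $x$. By van der Blij's lemma, a characteristic element of a unimodular form has square congruent to $\sigma$ mod $8$. With \eqref{eq:c1} this gives $2\chi+2\sigma\equiv0\pmod8$. Since $\chi=2-2b_1+b^++b^-$, we have $\chi+\sigma=2(1-b_1+b^+)$,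 so $1-b_1+b^+$ is even. The last statement is the remark on flat connections in Section~\ref{sec:conv}.
\end{proof}

For $\mathbb{CP}^2$ the number $1-b_1+b^+$ is $2$, and the second alternative occurs by Example~\ref{ex:basic}(b).

\section{The manifold $M$ and the proof of Theorem~\ref{thm:main}}\label{sec:M}

We need a $4$-manifold with definite intersection form and $b_1=0$, $b^+$ even and positive, whose plane bundles are visibly nonnegatively curved. A free isometric action of $T^2$ on $Q=S^3\times S^3$ provides $b_2=2$ and the metrics; the weights decide whether the form is definite.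

\subsection*{Topology}

A pair $\mu=(\mu_1,\mu_2)\in\mathbb Z^2$ is identified with the character $(z,w)\mapsto z^{\mu_1}w^{\mu_2}$ of $T^2$. In \eqref{eq:action} the coordinates $x_1,x_2,y_1,y_2$ have weights
\[
\alpha_1=(1,0),\quad\alpha_2=(1,1),\quad\beta_1=(0,1),\quad\beta_2=(2,1).
\]
At every point of $Q$ some $x_i\ne0$ and some $y_j\ne0$, so the isotropy group lies in the kernel of $(\alpha_i,\beta_j)\colon T^2\to T^2$. This homomorphism is an isomorphism because
\[
\det(\alpha_1,\beta_1)=\det(\alpha_1,\beta_2)=\det(\alpha_2,\beta_1)=1,\qquad\det(\alpha_2,\beta_2)=-1 .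
\]
So the action is free. For a character $\mu$ let $L_\mu=(Q\times\mathbb C)/T^2$ with $t\cdot(p,\zeta)=(tp,\mu(t)\zeta)$, a complex line bundle over $M$. Multiplying the $\mathbb C$-coordinates gives $L_\mu\otimes L_{\mu'}\cong L_{\mu+\mu'}$, so $c_1(L_\mu)=\mu_1u+\mu_2v$ with $u=c_1(L_{(1,0)})$, $v=c_1(L_{(0,1)})$.

\begin{proposition}\label{prop:top}
$M$ is simply connected, $H^2(M;\mathbb Z)$ is freely generated by $u$ and $v$, and for one orientation the intersection form in the basis $u,\ u+v$ is $\mathrm{diag}(1,1)$. Every plane bundle over $M$ is isomorphic to some $L_\mu$, and it is trivial if and only if $\mu=0$.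
\end{proposition}

\begin{proof}
Since $\pi_1(Q)=0$ and $T^2$ is connected, the homotopy sequence of $T^2\to Q\to M$ gives $\pi_1(M)=0$. The classifying map $M\to BT^2$ has homotopy fiber $Q$, which is $2$-connected. So the map is an isomorphism on $\pi_i$ for $i\le2$ and onto on $\pi_3$, hence an isomorphism on $H^2(\,\cdot\,;\mathbb Z)$. The group $H^2(BT^2;\mathbb Z)$ is freely generated by the first Chern classes of the line bundles associated with the two coordinate characters, and these pull back to $u$ and $v$. The statements on plane bundles follow from Section~\ref{sec:conv}, since $\mu\mapsto c_1(L_\mu)$ is a bijection onto $H^2(M;\mathbb Z)$.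

A function $s\colon Q\to\mathbb C$ with $s(tp)=\mu(t)s(p)$ defines the section $[p]\mapsto[p,s(p)]$ of $L_\mu$. So $(x_1,x_2)$ is a nowhere zero section of $L_{\alpha_1}\oplus L_{\alpha_2}$, and $(y_1,y_2)$ is one of $L_{\beta_1}\oplus L_{\beta_2}$. The second Chern classes of these bundles vanish:
\[
u(u+v)=0,\qquad v(2u+v)=0 .
\]
Choose an orientation and put $n=\langle uv,[M]\rangle$. Then $u^2=-n$ and $v^2=-2n$, so the form in the basis $u,v$ is $n\begin{pmatrix}-1&1\\1&-2\end{pmatrix}$, of determinant $n^2$. Unimodularity gives $n=\pm1$. Orient $M$ so that $n=-1$. Then $u^2=1$, $u(u+v)=0$ and $(u+v)^2=1-2+2=1$.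
\end{proof}

\begin{remark}
The same computation explains the choice of weights. Keep $\alpha_1,\beta_1$ and take $\alpha_2=(1,j)$, $\beta_2=(l,1)$. Three determinants are $1$ and the fourth is $1-jl$, so the action is free for $jl\in\{0,2\}$. The relations $u(u+jv)=0=v(lu+v)$ give a form of determinant $n^2(jl-1)$, which is indefinite for $jl=0$ and definite for $jl=2$.
\end{remark}

\begin{remark}\label{rem:OR}
The torus $T^4$ acts on $Q$ coordinatewise, freely where all coordinates are nonzero, so the $2$-torus $T^4/T^2$ acts effectively on $M$. By Orlik and Raymond \cite{OR}, $M$ is then $S^4$ or a connected sum of copies of $\pm\mathbb{CP}^2$ and $S^2\times S^2$, and the intersection form forces $M\cong\mathbb{CP}^2\#\mathbb{CP}^2$.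
\end{remark}

\subsection*{The quotient metric and its soul}

Give $Q\times\mathbb C$ the product of the round metrics and the flat metric. The torus acts freely and isometrically, so $L_\mu$ inherits a complete metric with $\sec\ge0$. The point to prove is that the zero section is a soul. For $\mu=0$ the metric is a product $M\times\mathbb C$. There the rays from $(p,\zeta_0)$ are $t\mapsto(p,\zeta_0+t\zeta_1)$ with $|\zeta_1|=1$, the balls along such a ray fill $M\times\{\langle\zeta-\zeta_0,\zeta_1\rangle>0\}$, and the soul is $M\times\{\zeta_0\}$; it depends on the starting point. For $\mu\ne0$ the Euler class pins the soul down. We include a flat factor for use in Section~\ref{sec:high}.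

\begin{proposition}\label{prop:soul}
Let $\mu\ne0$ and $m\ge0$, and give $E=L_\mu\times T^m$ the product of the quotient metric with a flat metric on the torus $T^m$. This metric is complete with $\sec\ge0$, and the construction of Cheeger and Gromoll from any starting point gives the zero section $Z$ of $\pi\colon E\to M\times T^m$.
\end{proposition}

\begin{proof}
Only the statement on the soul remains. The function $\rho=|\zeta|$ descends to $E$, and $Z=\{\rho=0\}$. It is convex along geodesics: a geodesic of $E$ lifts to a geodesic of $Q\times\mathbb C\times T^m$, whose $\mathbb C$-component is $t\mapsto\zeta_0+t\zeta_1$, and $|\zeta_0+t\zeta_1|$ is convex in $t$.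

Let $S$ be a soul. Any two points of the closed connected manifold $S$ lie on a geodesic $\mathbb R\to S$, which is a geodesic of $E$ because $S$ is totally geodesic. Along it $\rho$ is convex and bounded, hence constant. So $\rho\equiv\rho_0$ on $S$. The map $\pi|_S\colon S\to M\times T^m$ is a composition of two homotopy equivalences. A closed connected manifold of dimension $d$ has $H_d(\,\cdot\,;\mathbb Z_2)\ne0$ and no homology above degree $d$, so $\dim S=4+m$.

Suppose $\rho_0>0$. Then $S\subset E\setminus Z$, where $\pi^*E$ has the nowhere zero section $\xi\mapsto\xi$. So $(\pi|_S)^*e(E)=0$, and $e(E)=0$ because $\pi|_S$ is a homotopy equivalence. But $e(E)=\mathrm{pr}^*e(L_\mu)$ for the projection $\mathrm{pr}\colon M\times T^m\to M$, which has a section, so $\mathrm{pr}^*$ is injective; and $e(L_\mu)\ne0$. This is a contradiction. Hence $\rho_0=0$ and $S\subset Z$. As $S$ is compact and of the same dimension as the connected manifold $Z$, it is open and closed in $Z$, so $S=Z$.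
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The topological statements are in Proposition~\ref{prop:top}, by which a nontrivial plane bundle is $L_\mu$ with $\mu\ne0$. Part (1) is Proposition~\ref{prop:soul} with $m=0$. For part (2), let $E\to M$ be a plane bundle with a connection metric of nonnegative curvature, for any data $(g_\Sigma,\langle\cdot,\cdot\rangle,\nabla,g_0)$. The bundle is orientable, so by Corollary~\ref{cor:key} its curvature form $\Omega$ satisfies \eqref{eq:key} on $(M,g_\Sigma)$. Orient $M$ as in Proposition~\ref{prop:top}. Then $b^-=0$, and by Lemma~\ref{lem:14} there is no compatible almost complex structure. Proposition~\ref{prop:four} gives $\Omega\equiv0$. So $\nabla$ is flat, and since $M$ is simply connected, $E$ has a global parallel frame and is trivial.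
\end{proof}

On the trivial bundle the product metric on $L_0=M\times\mathbb C$ is a connection metric with $\sec\ge0$, and its zero section is a soul. So all plane bundles over $M$ admit nonnegative curvature, and exactly the trivial one admits a nonnegatively curved connection metric.

\begin{remark}
One can see directly how the quotient metric fails to be a connection metric. A vector $\nu=(\nu_1,\nu_2)$ in the Lie algebra of $T^2$ generates on $Q$ a field $\nu^*$ with
\[
|\nu^*|^2=\nu_1^2|x_1|^2+(\nu_1+\nu_2)^2|x_2|^2+\nu_2^2|y_1|^2+(2\nu_1+\nu_2)^2|y_2|^2 ,
\]
and on $\mathbb C$ the field $(\mu_1\nu_1+\mu_2\nu_2)\partial_\theta$. Minimizing over lifts as in Lemma~\ref{lem:quot}, first among the $\nu$ with $\mu_1\nu_1+\mu_2\nu_2=-s$ and then over $s$, shows that the fiber of $L_\mu$ over $[p]$ is $(\mathbb R^2,g_c)$ with $c(p)^2=\min\{|\nu^*|^2:\mu_1\nu_1+\mu_2\nu_2=1\}$. For $\mu=(1,0)$ we get $c^2=\min(1+\nu_2^2)=1$ where $x_2=y_2=0$, and $c^2=\min\big((1+\nu_2)^2+\nu_2^2\big)=\frac12$ where $x_1=y_2=0$. The Gauss curvature of $g_c$ is $3c^2/(c^2+r^2)^2$, with maximum $3/c^2$, so these two fibers are not isometric.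
\end{remark}

\section{Bases of higher dimension}\label{sec:high}

Proposition~\ref{prop:four} is tied to dimension four. Over $M\times T^m$ the unknown metric $g_\Sigma$ need not be a product, but it has $\sec\ge0$ by \eqref{eq:C1}, and this splits off the extra directions. We use the theorem of Cheeger and Gromoll \cite{CG}: the universal cover of a closed manifold of nonnegative Ricci curvature is isometric to $M'\times\mathbb R^l$ with $M'$ closed and simply connected and $\mathbb R^l$ Euclidean.

\begin{theorem}\label{thm:high}
Let $E\to M$ be a nontrivial plane bundle as in Theorem~\ref{thm:main}, let $m\ge0$, and let $E_m=E\times T^m\to M\times T^m$. Then $E_m$ admits a complete metric with $\sec\ge0$ for which the zero section is a soul, but no connection metric with $\sec\ge0$.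
\end{theorem}

\begin{proof}
Existence is Proposition~\ref{prop:soul}. Suppose that the orientable bundle $E_m$ has a connection metric with $\sec\ge0$. By Corollary~\ref{cor:key}, $g_\Sigma$ and $\Omega$ satisfy \eqref{eq:C1} and \eqref{eq:C2} on $M\times T^m$. In particular $\sec_{g_\Sigma}\ge0$, and the universal cover is isometric to some $M'\times\mathbb R^l$. It is also diffeomorphic to $M\times\mathbb R^m$, so $M'$ is homotopy equivalent to $M$. Comparing top homology gives $\dim M'=4$, hence $l=m$, and $M'$ can be oriented so that its intersection form is $\mathrm{diag}(1,1)$.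

Let $\tilde\Omega$ be the lift of $\Omega$, and let $X$ be a parallel field tangent to $\mathbb R^m$. Then $K(X,\cdot)=0$, so \eqref{eq:C1} gives $i_X\tilde\Omega=0$, and $L_X\tilde\Omega=d\,i_X\tilde\Omega+i_Xd\tilde\Omega=0$. Thus $\tilde\Omega$ is the pullback of a closed form $\Omega'$ on $M'$. For $X,Y$ tangent to a slice $M'\times\{\mathrm{pt}\}$, which is totally geodesic, $K(X,Y)$ and $(\nabla_X\tilde\Omega)(X,Y)$ equal the corresponding quantities on $M'$, and $|i_X\tilde\Omega|=|i_X\Omega'|$ because $i_X\tilde\Omega$ vanishes on $T\mathbb R^m$. So $\Omega'$ satisfies \eqref{eq:C2} on the closed manifold $M'$, hence \eqref{eq:key}. By Lemma~\ref{lem:14} and Proposition~\ref{prop:four}, $\Omega'\equiv0$. Then $\Omega\equiv0$, and $\mathrm{pr}^*e(E)=e(E_m)$ vanishes in $H^2(M\times T^m;\mathbb R)$. Since $\mathrm{pr}^*$ is injective, $e(E)=0$ in $H^2(M;\mathbb R)$. But $e(E)\ne0$ in the torsion-free group $H^2(M;\mathbb Z)$, a contradiction.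
\end{proof}

\section{Bases of dimension at most three}\label{sec:low}

\begin{proposition}\label{prop:low}
Let $E\to\Sigma$ be a vector bundle over a closed connected manifold with $\dim\Sigma\le3$ and $\operatorname{rank}E\le2$. If $E$ has a complete metric with $\sec\ge0$ for which the zero section is a soul, then $E$ has a connection metric with $\sec\ge0$.
\end{proposition}

The base is known up to diffeomorphism, and the plan is to use a standard metric and a connection with parallel curvature, as in Example~\ref{ex:basic}. Over a flat base \eqref{eq:C1} allows only flat connections, so there the given metric has to be used to show that $E$ has one.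

\begin{lemma}\label{lem:flat}
Let $\Sigma$ be a soul of a complete manifold with $\sec\ge0$. If the induced metric on $\Sigma$ is flat, then the normal connection of $\Sigma$ is flat.
\end{lemma}

\begin{proof}
Let $X,Y$ be tangent and $U,V$ normal to $\Sigma$ at a point, let $R$ and $K$ refer to the ambient manifold, and write $R(a,b,c,d)=\langle R(a,b)c,d\rangle$. By Perelman \cite{Pe}, at the soul every plane spanned by a tangent and a normal vector has zero curvature. The quadratic form $W\mapsto K(W,X)=\langle R(W,X)X,W\rangle$ is nonnegative and vanishes at every normal vector $V$, so $V$ is in its kernel: $R(V,X)X=0$. Polarizing in $X$ gives $R(V,X)Y=-R(V,Y)X$, and therefore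
\[
R(Y,V,X,U)=-R(V,Y,X,U)=R(V,X,Y,U)=-R(X,V,Y,U).
\]
The Bianchi identity $R(X,Y,V,U)+R(Y,V,X,U)+R(V,X,Y,U)=0$ now gives
\begin{equation}\label{eq:bianchi}
R(X,Y,V,U)=2R(X,V,Y,U).
\end{equation}
Expand $K(X+sU,Y+tV)=R(X+sU,Y+tV,Y+tV,X+sU)\ge0$ in $s$ and $t$. The constant term $K(X,Y)$ vanishes because $\Sigma$ is flat and totally geodesic. The coefficients of $s$ and $t$ are $2\langle R(U,Y)Y,X\rangle=0$ and $2\langle R(V,X)X,Y\rangle=0$, and those of $s^2$ and $t^2$ are $K(U,Y)=0$ and $K(X,V)=0$. The coefficient of $st$ is
\[
R(U,V,Y,X)+R(X,Y,V,U)+R(U,Y,V,X)+R(X,V,Y,U).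
\]
By the symmetry $R(a,b,c,d)=R(d,c,b,a)$ the first two terms are equal and the last two are equal, so by \eqref{eq:bianchi} the sum is $3R(X,Y,V,U)$. For $t=\pm s$ we obtain $\pm3R(X,Y,V,U)s^2+O(s^3)\ge0$, so $R(X,Y,V,U)=0$. For a totally geodesic submanifold the Ricci equation says that this is the curvature $\langle R^\perp(X,Y)V,U\rangle$ of the normal connection.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:low}]
The induced metric $g$ on the totally geodesic soul $\Sigma$ has $\sec\ge0$. If $E$ has a flat metric connection, then the connection metric built from $g$, this connection and the Euclidean $g_0$ is locally a product, so it has $\sec\ge0$. Every metric connection is flat if the rank is at most $1$ or $\dim\Sigma\le1$. So let the rank be $2$ and $\dim\Sigma\in\{2,3\}$. By Gauss--Bonnet and uniformization in dimension $2$, and by Hamilton \cite{Ha} in dimension $3$, $\Sigma$ is diffeomorphic to a quotient of the round $S^2$, the round $S^3$, $S^2\times\mathbb R$ or flat Euclidean space by isometries of the standard metric.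

\emph{Euclidean type.} The universal cover of $(\Sigma,g)$ is contractible and, by \cite{CG}, isometric to some $M'\times\mathbb R^l$. A closed contractible manifold is a point, so $g$ is flat. By Lemma~\ref{lem:flat} the normal bundle, which is isomorphic to $E$, has a flat metric connection.

\emph{The other types.} Let $g_\Sigma$ be the standard metric, with unit spheres, and fix a Euclidean structure and a metric connection $\nabla^0$ on $E$. Neither $E$ nor $\Sigma$ need be orientable. Let $\Sigma'\to\Sigma$ be a finite regular cover, with deck group $\Gamma$, over which both are orientable; orient both, and let $\epsilon(\gamma)=\pm1$ according to whether $\gamma\in\Gamma$ preserves the orientation of the pulled back bundle. The curvature form $\Omega_0$ of $\nabla^0$ on $\Sigma'$ satisfies $\gamma^*\Omega_0=\epsilon(\gamma)\Omega_0$. Write $\Omega_0=\Omega+d\beta_0$ with $\Omega$ harmonic. Isometries preserve harmonic forms and the harmonic representative is unique, so $\gamma^*\Omega=\epsilon(\gamma)\Omega$. The average $\beta=|\Gamma|^{-1}\sum_\gamma\epsilon(\gamma)\gamma^*\beta_0$ satisfies $d\beta=\Omega_0-\Omega$ and $\gamma^*\beta=\epsilon(\gamma)\beta$.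 If $I$ is the rotation by $\pi/2$ in the oriented fibers, which changes by the same sign $\epsilon(\gamma)$, then $\beta\otimes I$ descends to $\Sigma$. The metric connection $\nabla=\nabla^0-\beta\otimes I$ on $E$ has local form $\tau_0-\beta$, so its curvature form is the harmonic form $\Omega$.

We claim that $\Omega$ is parallel and locally equal to $\lambda\,\omega_{S^2}$ for the types $S^2$ and $S^2\times\mathbb R$, and that $\Omega=0$ for the type $S^3$. In dimension $2$ the function $*\Omega$ is harmonic on the closed surface $\Sigma'$, hence constant. In dimension $3$ the $1$-form $\alpha=*\Omega$ is harmonic, and Bochner's formula $\int_{\Sigma'}\big(|\nabla\alpha|^2+\mathrm{Ric}(\alpha^\sharp,\alpha^\sharp)\big)=0$ with $\mathrm{Ric}\ge0$ shows that $\alpha$ is parallel and $\mathrm{Ric}(\alpha^\sharp,\alpha^\sharp)=0$. For $S^3$ the Ricci tensor is positive definite, so $\alpha=0$. For $S^2\times\mathbb R$ its kernel is the $\mathbb R$-direction, so $\alpha$ is locally a constant multiple of $dt$ and $\Omega$ a constant multiple of $\omega_{S^2}$. Since $\Omega$ is parallel and $\Sigma'$ is connected, $|\lambda|=|\Omega|$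 is constant.

For the types $S^2$ and $S^2\times\mathbb R$ we have $K(X,Y)=\omega_{S^2}(X,Y)^2$, so \eqref{eq:C1} holds when $\frac34c^2\lambda^2\le1$; for the type $S^3$ it holds for every $c$. Inequality \eqref{eq:C2} follows since $\nabla\Omega=0$. Fix such a $c>0$ and let $g_E$ be the connection metric with data $(g_\Sigma,\langle\cdot,\cdot\rangle,\nabla,g_c)$, which is defined on all of $E$ because $g_c$ is $O(2)$-invariant. Over a small ball $B\subset\Sigma$ the bundle is orientable, the metric $\pi^*g_\Sigma+c^2\eta^2$ on its unit circle bundle has $\sec\ge0$ by Lemma~\ref{lem:curv}, and $g_E$ has $\sec\ge0$ on $E|_B$ by Lemma~\ref{lem:quot}.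
\end{proof}

\begin{thebibliography}{9}

\bibitem{CG} Cheeger and Gromoll, J. Diff. Geom. \textbf{6} (1971).

\bibitem{Ha} Hamilton, J. Diff. Geom. \textbf{24} (1986).

\bibitem{OR} Orlik and Raymond, Trans. AMS \textbf{152} (1970).

\bibitem{Pe} Perelman, J. Diff. Geom. \textbf{40} (1994).

\bibitem{Q} \emph{The Geometry of Open Manifolds of Nonnegative Curvature}, \texttt{http://people.brynmawr.edu:80/ktapp/thesis.pdf}.

\end{thebibliography}
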